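
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Controllability to trajectories for a viscous Burgers equation with a free boundary}


\begin{abstract}
We consider the one-dimensional viscous Burgers equation on an interval $(0,\ell(t))$ whose right end is free and moves with the velocity of the solution, and which is controlled at the fixed end $z=0$. We prove local exact controllability to every trajectory that is $C^3$ up to the boundary, in any time $T>0$: every nearby initial state can be steered so that at time $T$ both the profile and the position of the free boundary coincide with those of the trajectory. The cost of control is Lipschitz in the distance of the initial states. The result extends to trajectories of the natural energy class that are $C^3$ only during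 some time slab, and the linear rate is optimal. In coordinates centered at the free boundary, the linearized adjoint problem has a local equation and a nonlocal Neumann datum $\beta$ whose time derivative is of lower order. The main tool is a Carleman estimate with $\beta$ on the left-hand side, in which only $\beta'$, and not $\beta$ itself, appears on the right.
\end{abstract}

\section{The question and the answer}

\subsection{The system}
Let $\ell_0>0$, $T>0$. We study the free boundary problem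
\begin{equation}\label{eq:fb}
\begin{cases} v_{t}-v_{zz}+v v_{z}=0 & \text{for } 0<t<T,\ 0<z<\ell(t),\\ v(t,0)=u(t),\quad v_{z}(t,\ell(t))=0 & \text{for } 0<t<T,\\ \ell'(t)=v(t,\ell(t)) & \text{for } 0<t<T,\\ v(0,z)=v_{0}(z)\ \ (0<z<\ell_0),\quad \ell(0)=\ell_{0}. \end{cases}
\end{equation}
The unknown is the pair $(v,\ell)$. The end $\ell(t)$ is transported by $v$, with no viscous flux through it, and $u$ is a control acting at the other, fixed end.

A \emph{solution} on $[0,T]$ is a pair with $\ell\in C^1([0,T])$, $\inf\ell>0$, and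
$v\in L^2(0,T;H^2(0,\ell(\cdot)))\cap C([0,T];H^1(0,\ell(\cdot)))$. The last condition means that the rescaled function
$W(t,x)=v(t,\ell(t)x)$ lies in $L^2(0,T;H^2(0,1))\cap C([0,T];H^1(0,1))$. Then $v_{zz}$ and $vv_z$ are square integrable, hence so is $v_t$, and the equation holds a.e. Controls are taken in $H^{3/4}(0,T)$, the trace space of this class (Lemma~\ref{lem:trace}), and $v_0\in H^1(0,\ell_0)$. Since $H^{3/4}(0,T)\subset C([0,T])$, the relation $u(0)=v_0(0)$ is forced. A \emph{trajectory} on $[0,T]$ is a solution $(\bar v,\bar\ell)$ for some control $\bar u$ and some initial data.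

A state of the system is a pair $(w,m)$ with $m>0$, $w\in H^1(0,m)$. Two states may live on different intervals. We compare them after rescaling:
\[
d\big((w_1,m_1),(w_2,m_2)\big)=\big\|w_1(m_1\,\cdot)-w_2(m_2\,\cdot)\big\|_{H^1(0,1)}+|m_1-m_2| .
\]

\subsection{The question}
The simplest trajectories are the constants: if $\bar\ell(t)=\ell_*+\bar v t>0$ on $[0,T]$ with $\bar v\in\mathbb R$, then $(\bar v,\bar\ell)$ is a trajectory with $u\equiv\bar v$. For these the following is known. There is $r>0$, depending on $T$, $\ell_*$ and $\bar v$, such that whenever $\|v_0-\bar v\|_{H^1(0,\ell_0)}+|\ell_0-\ell_*|\le r$, there is a control $u\in H^{3/4}(0,T)$ for which the unique solution satisfies $\inf\ell>0$, $\ell(T)=\bar\ell(T)$ and $v(T,\cdot)=\bar v$. The known statement includes the bound $\|u\|_{H^{3/4}(0,T)}\lesssim_T\|v_0-\bar v\|_{H^1(0,\ell_0)}+|\ell_0-\ell_*|$; for $\bar v\ne0$ this has to be read as a bound on $u-\bar v$, because $u(0)=v_0(0)$ is close to $\bar v$. The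 source \cite{CMI} poses the question for arbitrary trajectories.

\medskip
\noindent\emph{Question.} Call $(\bar v,\bar\ell)$ \emph{admissible} if $\bar u,\bar\ell\in C^\infty([0,T])$, $\inf\bar\ell>0$ and $\bar v$ is $C^\infty$ on $\{0\le t\le T,\ 0\le z\le\bar\ell(t)\}$. Is it true that for every $T>0$ and every admissible trajectory there is $r>0$ such that from every initial state with $d((v_0,\ell_0),(\bar v(0,\cdot),\bar\ell(0)))\le r$ some $u\in H^{3/4}(0,T)$ leads to a solution on $[0,T]$ with $\inf\ell>0$, $\ell(T)=\bar\ell(T)$ and $v(T,\cdot)=\bar v(T,\cdot)$?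
\medskip

Counting degrees of freedom suggests that the answer is yes. A one-dimensional parabolic equation is expected to be locally controllable to trajectories from one end, and the position $\ell(T)$ imposes a single additional scalar condition. The risk is that this scalar, which lives at the end \emph{opposite} to the control, is invisible from there. For constant trajectories it is visible for a simple reason (Section~\ref{sec:toy}). For general trajectories the linearization contains nonlocal terms, and the question is whether they can destroy this. They cannot.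

\subsection{The results}
``$C^k$ on a closed set'' means that all interior derivatives of order $\le k$ extend continuously to the closed set. From now on $d$ without arguments denotes the distance of the initial states,
$d=d\big((v_0,\ell_0),(\bar v(0,\cdot),\bar\ell(0))\big)$.

\begin{theorem}\label{thm:A}
Let $T>0$ and let $(\bar v,\bar\ell)$ be a trajectory of \eqref{eq:fb} on $[0,T]$ with $\inf\bar\ell>0$ and $\bar v\in C^3(\{0\le t\le T,\ 0\le z\le\bar\ell(t)\})$. There are $r,C>0$ such that whenever $d\le r$ there is $u\in H^{3/4}(0,T)$ for which \eqref{eq:fb} has a solution $(v,\ell)$ on $[0,T]$ with $\inf\ell>0$,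
\[
\ell(T)=\bar\ell(T),\qquad v(T,\cdot)=\bar v(T,\cdot),\qquad \|u-\bar u\|_{H^{3/4}(0,T)}\le C\,d .
\]
This solution is the only one corresponding to $(u,v_0,\ell_0)$.
\end{theorem}

Every admissible trajectory satisfies the hypotheses of Theorem~\ref{thm:A}. This gives:

\begin{corollary}
The answer to the question is yes.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $(\bar v,\bar\ell)$ be any trajectory on $[0,T]$ (with $\bar u\in H^{3/4}(0,T)$) which is $C^3$ on $\{t_1\le t\le t_2,\ 0\le z\le\bar\ell(t)\}$ for some $0\le t_1<t_2\le T$. Then the conclusion of Theorem~\ref{thm:A} holds, and moreover one can achieve $(v,\ell)=(\bar v,\bar\ell)$ on $[t_2,T]$. The linear rate is optimal: there are $c,\epsilon_0>0$ such that for every $0<\epsilon\le\epsilon_0$ some initial state has $d=\epsilon$ and every control $u\in H^{3/4}(0,T)$ for which a solution exists satisfies $\|u-\bar u\|_{H^{3/4}(0,T)}\ge c\,d$.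
\end{theorem}

Section~\ref{sec:prelim} collects notation and two standard lemmas. Section~\ref{sec:toy} explains the method on the constant trajectory and lists what changes in general. Sections~\ref{sec:ext}--\ref{sec:fixed} prove existence and the cost bound in Theorem~\ref{thm:A}, Section~\ref{sec:uniq} proves uniqueness, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{Spaces, traces and the heat equation}\label{sec:prelim}

For $L>0$ let $Q=(0,T)\times(0,L)$ and
\[
Y=L^2(0,T;H^2(0,L))\cap H^1(0,T;L^2(0,L)),\quad E=C([0,T]\times[0,L]),\quad H^1_R=\{w\in H^1(0,L):w(L)=0\}.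
\]
Unless stated otherwise, unmarked norms $\|\cdot\|$ and integrals $\int$ in $y$ are over $(0,L)$, and $\iint$ is over $Q$. For a time interval $(a,b)$ let
$X_{(a,b)}=L^2(a,b;H^2(0,1))\cap H^1(a,b;L^2(0,1))$. Recall that $Y\subset C([0,T];H^1(0,L))$ and $X_{(a,b)}\subset C([a,b];H^1(0,1))$ continuously. The embedding $Y\subset E$ is compact. Indeed, for $w$ in the unit ball of $Y$,
\[
\|w(t)-w(s)\|_\infty\le C\|w(t)-w(s)\|_{L^2}^{1/2}\|w(t)-w(s)\|_{H^1}^{1/2}\le C|t-s|^{1/4},
\]
and $w(t,\cdot)$ is uniformly $\frac12$-H\"older, so the Arzel\`a--Ascoli theorem applies. The space $H^{3/4}(a,b)$ consists of restrictions of functions of $H^{3/4}(\mathbb R)$, with the quotient norm.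

\begin{lemma}[Traces]\label{lem:trace}
(i) $W\mapsto W(\cdot,0)$ is bounded from $X_{(a,b)}$ to $H^{3/4}(a,b)$. (ii) There is a bounded linear map $H^{3/4}(a,b)\ni u\mapsto p\in X_{(a,b)}$ with $p(\cdot,0)=u$ and $p=0$ near $x=1$.
\end{lemma}

\begin{proof}
(i) By even reflections in $t$, reflections in $x$ that match value and first derivative, and cutoffs, extend $W$ boundedly to a compactly supported element of $L^2(\mathbb R;H^2(\mathbb R))\cap H^1(\mathbb R;L^2(\mathbb R))$. Its trace $U$ at $x=0$ has $\hat U(\tau)=c\int\hat W(\tau,\xi)\,d\xi$, so by Cauchy--Schwarz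
\[
|\hat U(\tau)|^2\le C\int\frac{d\xi}{(1+|\tau|+\xi^2)^{2}}\int(1+|\tau|+\xi^2)^2|\hat W|^2d\xi=C(1+|\tau|)^{-3/2}\int(1+|\tau|+\xi^2)^2|\hat W|^2d\xi ,
\]
where the first integral was computed by scaling $\xi$ with $(1+|\tau|)^{1/2}$. Multiply by $(1+|\tau|)^{3/2}$ and integrate in $\tau$.

(ii) Extend $u$ boundedly and linearly to $H^{3/4}(\mathbb R)$, define $P$ by its Fourier transform in time, $\hat P(\tau,x)=\hat u(\tau)e^{-(1+|\tau|)^{1/2}x}$, and let $p=P$ times a cutoff in $x$ equal to $1$ near $0$ and to $0$ near $1$. Both $\int_0^\infty(1+|\tau|)^2|\hat P|^2dx$ and $\int_0^\infty|\hat P_{xx}|^2dx$ equal $\frac12(1+|\tau|)^{3/2}|\hat u|^2$, which gives the bound.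
\end{proof}

\begin{lemma}[Mixed heat problem]\label{lem:heat}
Let $R,S>0$, $0<\sigma_0\le\sigma_1$, $0<b-a\le S$, $\sigma\in C([a,b];[\sigma_0,\sigma_1])$. Let $y_D$ be one endpoint of $(0,R)$, $y_N$ the other, and $H_D=\{w\in H^1(0,R):w(y_D)=0\}$. For $F\in L^2((a,b)\times(0,R))$ and $w_a\in H_D$ the problem
\[
w_t-\sigma w_{yy}=F,\qquad w(t,y_D)=0,\quad w_y(t,y_N)=0,\quad w(a)=w_a
\]
has a unique solution in $L^2(a,b;H^2)\cap H^1(a,b;L^2)$, and
\[
\|w\|_{C([a,b];H^1)}+\|w\|_{L^2(a,b;H^2)}+\|w_t\|_{L^2(a,b;L^2)}\le C\big(\|w_a\|_{H^1}+\|F\|_{L^2(a,b;L^2)}\big)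
\]
with $C$ depending only on $R,S,\sigma_0,\sigma_1$. It is also the only weak solution, i.e.\ the only $w\in L^2(a,b;H_D)\cap H^1(a,b;H_D')$ with $w(a)=w_a$ and $\langle w_t,\psi\rangle+\sigma\int w_y\psi_y=\int F\psi$ for all $\psi\in H_D$ and a.e.\ $t$.
\end{lemma}

\begin{proof}
The change of time $t\mapsto\int_a^t\sigma$ reduces to $\sigma=1$, with $F$ replaced by $F/\sigma$. Let $e_k$ be the orthonormal basis of $L^2(0,R)$ of eigenfunctions of $-\partial_{yy}$ with these boundary conditions (sines or cosines), with eigenvalues $\lambda_k>0$; for $w\in H_D$ with coefficients $w_k$ one has $\|w_y\|^2=\sum\lambda_kw_k^2$. Testing with $e_k$ gives $w_k'+\lambda_kw_k=F_k$ for the coefficients. So a weak solution is unique, and the candidate is the corresponding series. Multiplying by $\lambda_kw_k$ gives $\frac12(\lambda_kw_k^2)'+\lambda_k^2w_k^2\le\frac12\lambda_k^2w_k^2+\frac12F_k^2$. Summing and integrating yields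
$\|w_y(t)\|^2+\int_a^t\|w_{yy}\|^2\le\|w_a'\|^2+\int_a^t\|F\|^2$, and the same bound on remainders gives convergence of the series in $C([a,b];H^1)\cap L^2(a,b;H^2)$. Conclude with $\|w\|\le R\|w_y\|$ and $w_t=w_{yy}+F$.
\end{proof}

\section{Coordinates at the free boundary, and the constant trajectory}\label{sec:toy}

\subsection{Two changes of variables}
Rescaling by $x=z/\ell(t)$, $W(t,x)=v(t,\ell(t)x)$, turns \eqref{eq:fb} into
\begin{equation}\label{eq:W}
W_t-\ell^{-2}W_{xx}-\tfrac{\ell'}{\ell}xW_x+\ell^{-1}WW_x=0,\quad W(t,0)=u,\quad W_x(t,1)=0,\quad\ell'=W(t,1)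
\end{equation}
on $(0,T)\times(0,1)$. A solution is the same thing as a pair $W\in X_{(0,T)}$, $\ell\in C^1([0,T])$ with $\ell>0$ satisfying \eqref{eq:W} and the initial conditions: the equation yields $W_t\in L^2$. This form is convenient for uniqueness and for function spaces, but not for control, because linearizing it puts the perturbation of $\ell$ in front of $\bar W_{xx}$.

Instead we measure distance from the free boundary: $y=\ell(t)-z$, $V(t,y)=v(t,\ell(t)-y)$. Since $v_z=-V_y$, $v_{zz}=V_{yy}$, $v_t=V_t+\ell'V_y$ and $\ell'=V(t,0)$, problem \eqref{eq:fb} becomes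
\begin{equation}\label{eq:V}
V_t-V_{yy}-(V-V(t,0))V_y=0\ \ (0<y<\ell(t)),\qquad V_y(t,0)=0,\qquad \ell'=V(t,0),
\end{equation}
with $u(t)=V(t,\ell(t))$. Now $\ell$ has disappeared from the equation, and it survives only as the length of the domain. The free boundary sits at the fixed point $y=0$ with a \emph{homogeneous} Neumann condition, and the moving end is the controlled one. That end can be discarded: solve on a larger fixed interval $(0,L)$ with a control supported in $y>\max\ell$, and read off $u$ as a trace.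

\begin{lemma}[Going back]\label{lem:back}
Let $V\in Y$, $\ell_0>0$, let $\ell=\ell_0+\int_0^tV(s,0)\,ds$ have values in $(0,L)$, and assume $V_y(\cdot,0)=0$ and that the equation in \eqref{eq:V} holds a.e.\ on $\{0<y<\ell(t)\}$. Then $v(t,z)=V(t,\ell(t)-z)$ and $\ell$ form a solution of \eqref{eq:fb} with some $u\in H^{3/4}(0,T)$ and initial state $(V(0,\ell_0-\cdot),\ell_0)$.
\end{lemma}

\begin{proof}
As $V\in E$, $\ell\in C^1([0,T])$, and $\ell$ has values in a compact subset of $(0,L)$. Put $W(t,x)=V(t,\ell(t)(1-x))$. As $V\in H^1(Q)$ and the change of variables is $C^1$, $W_t=V_t+\ell'(1-x)V_y\in L^2$, while $W_{xx}=\ell^2V_{yy}\in L^2$. So $W\in X_{(0,T)}$, \eqref{eq:W} holds with $u=W(\cdot,0)$, and $u\in H^{3/4}(0,T)$ by Lemma~\ref{lem:trace}(i).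
\end{proof}

\subsection{The constant trajectory by hand}
Consider a constant trajectory, $\bar V\equiv c$. Write $V=c+q$, $\ell=\bar\ell+h$, work on $(0,L)$ with a control $g$ in $\omega=(L_0,L)$, $L_0>\max\ell$, and drop the quadratic term $(q-q(t,0))q_y$ for the moment:
\[
q_t-q_{yy}=g\mathbf 1_\omega,\qquad q_y(t,0)=0,\quad q(t,L)=0,\qquad h'=q(t,0).
\]
We want $q(T)=0$ \emph{and} $h(T)=0$. The weight $L-y$ shows what the second condition costs. Two integrations by parts give $\int(L-y)q_{yy}\,dy=-q(t,0)$, so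
\[
\frac{d}{dt}\Big[\int_0^L(L-y)q\,dy+h\Big]=\int_\omega(L-y)g\,dy .
\]
Among the controls that bring $q$ to rest, those that also bring $h$ to $0$ are exactly those with $\int_0^T\!\int_\omega(L-y)g=-h_0-\int(L-y)q_0$. The extra scalar is one moment of $g$, against a weight which does not vanish on $\omega$, so it is visible from the control region.

In dual form, multiply the equations by $\phi$ and $\kappa$. The adjoint system is
\[
-\phi_t-\phi_{yy}=0,\qquad\phi(t,L)=0,\qquad\phi_y(t,0)=-\kappa,\qquad\kappa'=0,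
\]
of which $(\phi,\kappa)=(L-y,1)$ is the stationary solution just used, and controllability amounts to $\|\phi(0)\|^2+\kappa(0)^2\le C\int_0^T\!\int_\omega\phi^2$. Qualitatively this is clear: if $\phi=0$ on $(0,T)\times\omega$, then $\phi=0$ because solutions of the heat equation are analytic in $y$, and then $\kappa=-\phi_y(t,0)=0$. Quantitatively, $\beta=\phi_y(\cdot,0)=-\kappa$ is an unknown Neumann datum. An estimate with $\beta$ on the right-hand side is useless, since $\kappa$ is one of the quantities to be estimated. But here $\beta'=0$. So what is needed is a Carleman estimate in which $\beta$ is on the \emph{left} and only $\beta'$ is on the right. This is Lemma~\ref{lem:carleman}. The only boundary term at $y=0$ that is neither of good sign nor of lower order is $-2\int_0^T\psi_y\psi_t\,dt$, where $\psi$ is the conjugated unknown, and integrating it by parts in time moves the derivative onto $\beta$.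

\subsection{What changes for a general trajectory}\label{sec:changes}
If $\bar V$ does not depend on $t$, then by \eqref{eq:V} $\bar V_y$ solves a linear first-order ODE in $y$ with value $0$ at $y=0$, so $\bar V$ is constant; conversely $\bar V_y\equiv0$ forces $\bar V_t\equiv0$. So along a nonconstant trajectory $A=\bar V_y$ is not identically zero, and $\bar V$ depends on time. Two new difficulties arise.

\emph{First}, the linearization contains the nonlocal term $A(q-q(t,0))$, and in the adjoint problem the Neumann datum becomes $\beta=\int A\phi-\kappa$. It no longer has $\beta'=0$. However, the dangerous part of $\beta'$ is $\int A\phi_t\approx-\int A\phi_{yy}$. Integrating by parts twice, with $A(t,0)=0$ and $A=0$ near $y=L$, leaves only $\phi(t,0)$ and integrals of $\phi$ against bounded weights. So $|\beta'|\lesssim|\phi(t,0)|+\|\phi\|$, and both quantities appear on the left of the Carleman estimate with large factors.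

\emph{Second}, $\bar V$ solves \eqref{eq:V} only for $y<\bar\ell(t)$, while the perturbed solution must solve it up to $\ell=\bar\ell+h$. An extension of $\bar V$ to larger $y$ in general leaves a residual $\bar f$ that must be compensated on $\bar\ell<y<\bar\ell+h$. Since $\bar f$ vanishes at $y=\bar\ell$, the compensation is $O(h)$: it can be written as $m_hh$ with a bounded coefficient $m_h$, which fits the linear theory.

\section{Extending the trajectory; the equation for the difference}\label{sec:ext}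

In Sections~\ref{sec:ext}--\ref{sec:fixed} the trajectory is as in Theorem~\ref{thm:A}.

\subsection{The extension}
Let $\bar W(t,x)=\bar v(t,\bar\ell(t)x)$. If $\bar\ell\in C^k$, $1\le k\le3$, then $\bar W\in C^k([0,T]\times[0,1])$ by the chain rule, so $\bar\ell'=\bar W(\cdot,1)\in C^k$. Starting from $\bar\ell\in C^1$ we get $\bar\ell\in C^3$, $\bar W\in C^3$.

The function $(t,x)\mapsto\bar W(t,1-x)$, which is $\bar V(t,\bar\ell(t)x)$ with $\bar V(t,y)=\bar v(t,\bar\ell(t)-y)$, extends to a $C^3$ function on $[0,T]\times[0,2]$ by Hestenes reflection: $f(1+s)=\sum_{j=1}^4c_jf(1-s/j)$ with $\sum_jc_j(-1/j)^i=1$, $0\le i\le3$, a Vandermonde system. Multiply it by a smooth cutoff in $x$, equal to $1$ for $x\le1$ and to $0$ for $x\ge1+\varepsilon_1$, where $0<\varepsilon_1<1$ and $\varepsilon_1\max\bar\ell\le\frac12$. Put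
\[
L_0=1+\max\bar\ell,\qquad L=L_0+1,\qquad\omega=(L_0,L).
\]
Returning to $y=\bar\ell(t)x$ and extending by $0$, we obtain $\bar V\in C^3([0,T]\times[0,L])$ with $\bar V=0$ for $y\ge L_0-\frac12$ and $\bar V_y(t,0)=0$. Let
\[
A=\bar V_y\in C^2,\qquad\bar f=\bar V_t-\bar V_{yy}-(\bar V-\bar V(t,0))\bar V_y\in C^1 .
\]
Then $A(t,0)=0$, both $A$ and $\bar f$ vanish for $y\ge L_0-\frac12$, and $\bar f=0$ for $y\le\bar\ell(t)$. With $K=\max|\bar f_y|$,
\begin{equation}\label{eq:fK}
|\bar f(t,y)|\le K(y-\bar\ell(t))^+ .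
\end{equation}

\subsection{The compensating coefficient}
For $h\in C([0,T])$ set
\[
m_h(t,y)=\begin{cases}\bar f(t,y)\mathbf 1_{\{\bar\ell(t)<y<\bar\ell(t)+h(t)\}}/h(t)& \text{if } h(t)>0,\\ 0& \text{if } h(t)\le0.\end{cases}
\]
By \eqref{eq:fK}, $|m_h|\le K$. Also $m_h=0$ for $y\ge L_0-\frac12$, and
\begin{equation}\label{eq:mh}
m_h\,h=\bar f\,\mathbf 1_{\{y<\bar\ell+h\}} ,
\end{equation}
since $\bar f=0$ for $y\le\bar\ell$; for $h\le0$ both sides vanish.

\begin{lemma}\label{lem:mconv}
If $h_n\to h$ uniformly, then $m_{h_n}\to m_h$ in $L^2(Q)$.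
\end{lemma}

\begin{proof}
The functions are bounded by $K$, so a.e.\ convergence suffices. Where $h(t)>0$, it holds for $y\ne\bar\ell(t)+h(t)$. Where $h(t)<0$, $m_{h_n}(t,\cdot)=0$ for large $n$. Where $h(t)=0$, $m_{h_n}(t,y)\neq0$ requires $\bar\ell(t)<y<\bar\ell(t)+h_n(t)$, which for fixed $y$ fails for large $n$.
\end{proof}

\subsection{The equation for the difference}
We look for $V=\bar V+q$, $\ell=\bar\ell+h$ with
\begin{equation}\label{eq:diff}
\begin{cases}q_t-q_{yy}-(V-V(t,0))q_y-A\,(q-q(t,0))+m_h h=g\mathbf 1_\omega&\text{in }Q,\\ q_y(t,0)=0,\quad q(t,L)=0,\quad h'=q(t,0),\quad q(0)=q_0,\quad h(0)=h_0.\end{cases}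
\end{equation}
Since $V_t-V_{yy}-(V-V(t,0))V_y=\bar f+q_t-q_{yy}-(V-V(t,0))q_y-A(q-q(t,0))$, \eqref{eq:mh} gives
\begin{equation}\label{eq:Vres}
V_t-V_{yy}-(V-V(t,0))V_y=\bar f\,\mathbf 1_{\{y\ge\ell(t)\}}+g\mathbf 1_\omega .
\end{equation}
So the equation in \eqref{eq:V} holds for $y<\ell(t)$ as long as $\ell(t)<L_0$.

\subsection{Initial data}
Let $h_0=\ell_0-\bar\ell(0)$ and assume $d\le\min(\frac14,\frac12\bar\ell(0))$, so that $\frac12\bar\ell(0)\le\ell_0\le\bar\ell(0)+\frac14$. On $(0,\ell_0)$ let $q_0(y)=v_0(\ell_0-y)-\bar V(0,y)$. With $k=\bar\ell(0)/\ell_0$,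
\[
q_0(y)=\big[v_0(\ell_0x)-\bar v(0,\bar\ell(0)x)\big]_{x=1-y/\ell_0}+\big[\bar V(0,ky)-\bar V(0,y)\big].
\]
The first bracket has $H^1(0,\ell_0)$ norm at most $\max(\ell_0^{1/2},\ell_0^{-1/2})\,d$. The second one and its derivative $k\bar V_y(0,ky)-\bar V_y(0,y)$ are bounded by $C|k-1|\le C|h_0|$. For $y>\ell_0$ let $q_0(y)=q_0(\ell_0)(1-4(y-\ell_0))^+$. Since $\ell_0+\frac14<L$, $q_0\in H^1_R$. As $|q_0(\ell_0)|\le C\|q_0\|_{H^1(0,\ell_0)}$ uniformly for $\ell_0\ge\frac12\bar\ell(0)$,
\begin{equation}\label{eq:delta}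
\delta:=\|q_0\|_{H^1(0,L)}+|h_0|\le C_0\,d .
\end{equation}

\section{The linear problem and its adjoint}

\subsection{The linear problem}
Let $\mathcal K=\{\hat q\in Y:\|\hat q\|_Y\le1\}$. We freeze the coefficient of $q_y$ in \eqref{eq:diff}: for $\hat q\in\mathcal K$ put $B=(\bar V+\hat q)-(\bar V+\hat q)(t,0)$. Since $Y\subset C([0,T];H^1)$, there is $M$ such that for all $\hat q\in\mathcal K$
\begin{equation}\label{eq:B}
B(t,0)=0,\qquad\|B\|_{L^\infty(Q)}\le M,\qquad\|B_y\|_{L^\infty(0,T;L^2(0,L))}\le M .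
\end{equation}
Let also $m$ be measurable with $|m|\le K$ and $m=0$ for $y\ge L_0-\frac12$. From now on, and up to the end of Section~\ref{sec:obs}, $C$ denotes constants depending only on $T,L,M,K$ and $\bar V$. This uniformity is what the fixed point argument needs. Consider
\begin{equation}\label{eq:lin}
\begin{cases}q_t-q_{yy}-Bq_y-A(q-q(t,0))+mh=F,\\ q_y(t,0)=0,\ q(t,L)=0,\ h'=q(t,0),\ q(0)=q_0\in H^1_R,\ h(0)=h_0.\end{cases}
\end{equation}

\begin{lemma}\label{lem:lin}
For $F\in L^2(Q)$, \eqref{eq:lin} has a unique solution $q\in Y$, $h\in C^1([0,T])$, and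
$\|q\|_Y+\|h\|_{C^1}\le C(\|q_0\|_{H^1}+|h_0|+\|F\|_{L^2})$.
\end{lemma}

\begin{proof}
Let $(a,b)\subset(0,T)$ and let $q(a)\in H^1_R$, $h(a)$ be given. For $\tilde q\in C([a,b];H^1_R)$ put $\tilde h=h(a)+\int_a^t\tilde q(s,0)\,ds$ and let $q$ be the solution in Lemma~\ref{lem:heat} ($y_D=L$, $\sigma=1$) with right-hand side $F+B\tilde q_y+A(\tilde q-\tilde q(t,0))-m\tilde h$. Since
\[
\|B\tilde q_y+A(\tilde q-\tilde q(t,0))-m\tilde h\|_{L^2(a,b;L^2)}\le C\sqrt{b-a}\,\big(\|\tilde q\|_{C([a,b];H^1)}+|h(a)|\big)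
\]
and differences of two choices $\tilde q$ obey the same bound without $|h(a)|$, the map $\tilde q\mapsto q$ is a contraction of $C([a,b];H^1_R)$ when $b-a\le\tau_0$, with $\tau_0$ depending only on the allowed quantities. Its fixed point satisfies $\|q\|_{C([a,b];H^1)}\le C(\|q(a)\|_{H^1}+|h(a)|+\|F\|_{L^2})$, and every solution in $Y$ is a fixed point. Iterate over finitely many intervals and apply the heat estimate once more.
\end{proof}

\subsection{The adjoint problem}
For $(\phi_T,\kappa_T)\in H^1_R\times\mathbb R$ consider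
\begin{equation}\label{eq:adj}
\begin{cases}-\phi_t-\phi_{yy}+(B\phi)_y-A\phi=0,\qquad\kappa'=\int_0^Lm\phi\,dy,\\ \phi(t,L)=0,\qquad\phi_y(t,0)=\beta(t):=\int_0^LA\phi\,dy-\kappa(t),\qquad\phi(T)=\phi_T,\ \kappa(T)=\kappa_T.\end{cases}
\end{equation}
The equation for $\phi$ is local; all nonlocal effects reach $\phi$ through $\beta$ only. The weak form pairs the system with $(\psi,\nu)\in\mathcal V:=H^1_R\times\mathbb R\subset\mathcal H:=L^2(0,L)\times\mathbb R$. Since $B(t,0)=0$ and $\psi(L)=0$, it reads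
\begin{equation}\label{eq:weak}
-\frac{d}{dt}\langle(\phi,\kappa),(\psi,\nu)\rangle+\mathfrak a\big(t;(\phi,\kappa),(\psi,\nu)\big)=0\qquad\text{for all }(\psi,\nu)\in\mathcal V,
\end{equation}
\[
\mathfrak a\big(t;(\phi,\kappa),(\psi,\nu)\big)=\int\phi_y\psi_y+\Big(\int A\phi-\kappa\Big)\psi(0)-\int B\phi\psi_y-\int A\phi\psi+\nu\int m\phi .
\]
A weak solution is a pair $(\phi,\kappa)\in L^2(0,T;\mathcal V)\cap H^1(0,T;\mathcal V')$ satisfying \eqref{eq:weak} and the final conditions.

\begin{lemma}\label{lem:adj}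
Problem \eqref{eq:adj} has a unique weak solution. It satisfies $\phi\in Y$, $\beta\in H^1(0,T)$,
\begin{align}
|\beta'(t)|&\le C\big(|\phi(t,0)|+\|\phi(t)\|_{L^2(0,L_0)}\big)\quad\text{a.e.},\label{eq:betaprime}\\
\|\phi(\tau)\|^2+\kappa(\tau)^2&\le C\big(\|\phi(t)\|^2+\kappa(t)^2\big)\quad(0\le\tau\le t\le T),\label{eq:energy}
\end{align}
and, for the solution of \eqref{eq:lin},
\begin{equation}\label{eq:dual}
\int q(T)\phi_T\,dy+h(T)\kappa_T-\int q_0\phi(0)\,dy-h_0\kappa(0)=\iint F\phi .
\end{equation}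
\end{lemma}

\begin{proof}
\emph{Existence and \eqref{eq:energy}.} The form $\mathfrak a$ is measurable in $t$ and uniformly bounded on $\mathcal V$. By $|\phi(0)|^2\le2\|\phi\|\|\phi_y\|$ and Young's inequality,
\[
\mathfrak a\big(t;(\phi,\kappa),(\phi,\kappa)\big)\ge\tfrac12\|\phi_y\|^2-C(\|\phi\|^2+\kappa^2).
\]
For such forms the theorem of J.-L.\ Lions gives, for each final value in $\mathcal H$, a unique solution of \eqref{eq:weak} in $L^2(0,T;\mathcal V)\cap H^1(0,T;\mathcal V')$, which may be used as a test function. So $\phi\in L^2(0,T;H^1_R)\cap H^1(0,T;(H^1_R)')$, $\kappa\in H^1(0,T)$, and $-\frac12\frac{d}{dt}(\|\phi\|^2+\kappa^2)\le C(\|\phi\|^2+\kappa^2)$, which integrates to \eqref{eq:energy}.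

\emph{The derivative of $\beta$.} We have $A\in C^1([0,T];H^1_R)$, since $A\in C^2$ and $A$ vanishes near $y=L$. Thus $A(t)$ is an admissible test function, and $A(t,0)=0$ removes the boundary term:
\[
\beta'=\int A_t\phi+\langle\phi_t,A\rangle-\kappa'=\int A_t\phi+\int\phi_yA_y-\int BA_y\phi-\int A^2\phi-\int m\phi .
\]
Moreover $\int\phi_yA_y=-\phi(t,0)A_y(t,0)-\int\phi A_{yy}$. All coefficients are bounded and vanish for $y\ge L_0-\frac12$. This is \eqref{eq:betaprime}. Since $\phi\in L^2(0,T;H^1)$, $\beta\in H^1(0,T)$.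

\emph{Regularity.} Let $\eta\in C^\infty([0,L])$ with $\eta'(0)=1$, $\eta=0$ near $L$, and $\tilde\phi=\phi-\beta\eta$. From \eqref{eq:weak} with $\nu=0$ and $\int\eta'\psi_y=-\psi(0)-\int\eta''\psi$, $\tilde\phi$ is the weak solution of
\[
-\tilde\phi_t-\tilde\phi_{yy}=R,\qquad\tilde\phi_y(t,0)=0,\quad\tilde\phi(t,L)=0,\quad\tilde\phi(T)=\phi_T-\beta(T)\eta\in H^1_R,
\]
with $R=-(B\phi)_y+A\phi+\beta'\eta+\beta\eta''$. Here $R\in L^2(Q)$, because $B_y\in L^\infty(0,T;L^2)$ and $\phi\in L^2(0,T;L^\infty)$. By Lemma~\ref{lem:heat} (time reversed), $\tilde\phi\in Y$. So $\phi\in Y$, and \eqref{eq:adj} holds a.e.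

\emph{Duality.} From $q_y(t,0)=0$, $q(t,L)=\phi(t,L)=0$ we get $\int(q_{yy}\phi-q\phi_{yy})=q(t,0)\phi_y(t,0)$, and with $B(t,0)=0$ also $\int(Bq_y\phi+q(B\phi)_y)=0$. Hence
\[
\frac{d}{dt}\Big[\int q\phi+h\kappa\Big]=q(t,0)\Big[\phi_y(t,0)-\int A\phi+\kappa\Big]+h\Big[\kappa'-\int m\phi\Big]+\int F\phi=\int F\phi ,
\]
and integration in time gives \eqref{eq:dual}.
\end{proof}

\begin{remark}
This is where $\bar v\in C^3$ is used most heavily: $A_{yy}=\bar V_{yyy}$ has to be bounded. The hypothesis also gives $\bar f\in C^1$, hence \eqref{eq:fK}, and it enters the cost estimate in Section~\ref{sec:fixed}.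
\end{remark}

\section{A Carleman estimate with the derivative of the Neumann datum}

Let $\theta(t)=\frac1{t(T-t)}$, $\gamma(y)=2(L+1)^2-(1+y)^2$, $\alpha=\theta\gamma$, $\alpha_0(t)=\alpha(t,0)$. On $[0,L]$ we have
\[
\gamma\ge(L+1)^2,\quad\gamma'\le-2,\quad\gamma'(0)=-2,\quad\gamma''=-2,\qquad\theta\ge4/T^2,\quad|\theta'|\le T\theta^2,\quad|\theta''|\le C\theta^3 ,
\]
the last because $\theta''=2\theta^2+2(T-2t)^2\theta^3$. The weight $e^{-2s\alpha}$ increases with $y$: it is largest near the control region and smallest at $y=0$, so $\alpha\le\alpha_0$. With this orientation the leading boundary terms at $y=0$ containing $\psi_y^2$ and $\psi^2$ have the good sign.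

\begin{lemma}\label{lem:carleman}
There are $s_0\ge1$ and $C$ depending only on $T,L$ such that for all $s\ge s_0$ and all $\Phi\in Y$ with $\Phi=0$ for $y\ge L_0+\frac34$ and $\beta:=\Phi_y(\cdot,0)\in H^1(0,T)$, the quantity
\[
\mathcal N_s(\Phi):=\iint e^{-2s\alpha}\big(s\theta\Phi_y^2+s^3\theta^3\Phi^2\big)+\int_0^Te^{-2s\alpha_0}\big(s\theta\beta^2+s^3\theta^3\Phi(t,0)^2\big)dt
\]
satisfies
\[
\mathcal N_s(\Phi)\le C\Big(\iint e^{-2s\alpha}|\Phi_t+\Phi_{yy}|^2+\int_0^Te^{-2s\alpha_0}|\beta'|^2dt\Big).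
\]
\end{lemma}

\begin{proof}
In this proof single integrals are over $t\in(0,T)$, and $|_0$ denotes evaluation at $y=0$.

\emph{Reduction to smooth time dependence.} For fixed $s$ the functions $\theta^ke^{-2s\alpha}$ are bounded, so all terms are continuous in $\Phi$ for the norm $\|\Phi\|_Y+\|\beta\|_{H^1}$. Reflect $\Phi$ evenly in time across $t=0$ and $t=T$; this keeps $\Phi$ in $H^1(L^2)\cap L^2(H^2)$ and $\beta$ in $H^1$ on $(-T,2T)$. Mollification in time then converges in this norm and preserves the support condition. So we may assume $\Phi\in C^\infty([0,T];H^2(0,L))$.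

\emph{Conjugation.} Let $\psi=e^{-s\alpha}\Phi$ and $G=\Phi_t+\Phi_{yy}$. Then $e^{-s\alpha}G=P_1+P_2$ with
\[
P_1=\psi_{yy}+s^2\alpha_y^2\psi+s\alpha_t\psi,\qquad P_2=\psi_t+2s\alpha_y\psi_y+s\alpha_{yy}\psi,
\]
so $\iint e^{-2s\alpha}G^2\ge2\iint P_1P_2$. The functions $\psi$, $\psi_y$, multiplied by any power of $\theta$, vanish at $t=0,T$. Moreover $\psi=0$ near $y=L$ and $\alpha_{yyy}=0$. Integration by parts gives
\begin{align}
2\iint\psi_{yy}\psi_t&=-2\int\psi_y\psi_t|_0,\label{eq:c1}\\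
2\iint\psi_{yy}(2s\alpha_y\psi_y+s\alpha_{yy}\psi)&=-2s\int\alpha_y\psi_y^2|_0-4s\iint\alpha_{yy}\psi_y^2-2s\int\alpha_{yy}\psi\psi_y|_0,\label{eq:c2}\\
2\iint s^2\alpha_y^2\psi(2s\alpha_y\psi_y+s\alpha_{yy}\psi)&=-2s^3\int\alpha_y^3\psi^2|_0-4s^3\iint\alpha_y^2\alpha_{yy}\psi^2,\label{eq:c3}\\
2\iint(s^2\alpha_y^2+s\alpha_t)\psi\psi_t&=-\iint\big(s^2(\alpha_y^2)_t+s\alpha_{tt}\big)\psi^2,\label{eq:c4}\\
2\iint s\alpha_t\psi(2s\alpha_y\psi_y+s\alpha_{yy}\psi)&=-2s^2\int\alpha_t\alpha_y\psi^2|_0-2s^2\iint(\alpha_t\alpha_y)_y\psi^2+2s^2\iint\alpha_t\alpha_{yy}\psi^2.\label{eq:c5}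
\end{align}

\emph{Main terms.} Put $a(t)=\psi(t,0)$. Since $\alpha_{yy}=-2\theta$, $\alpha_y^2\ge4\theta^2$ and $\alpha_y(t,0)=-2\theta$, the first two terms in \eqref{eq:c2} and the right-hand side of \eqref{eq:c3} add up to at least
\[
\mathcal P:=8s\iint\theta\psi_y^2+32s^3\iint\theta^3\psi^2+4s\int\theta\psi_y(t,0)^2+16s^3\int\theta^3a^2 .
\]

\emph{Harmless terms.} The functions $(\alpha_y^2)_t$, $\alpha_{tt}$, $\alpha_t\alpha_y$, $(\alpha_t\alpha_y)_y$, $\alpha_t\alpha_{yy}$ are all bounded by $C\theta^3$. So, for $s\ge1$, \eqref{eq:c4} and \eqref{eq:c5} are bounded by $Cs^2\iint\theta^3\psi^2+Cs^2\int\theta^3a^2$. Also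
\[
\Big|2s\int\alpha_{yy}\psi\psi_y|_0\Big|\le4s\int\theta|a||\psi_y(t,0)|\le2\int\theta\psi_y(t,0)^2+Cs^2\int\theta^3a^2 .
\]

\emph{The critical term.} There remains $-2\int\psi_y\psi_t|_0=-2\int\psi_y(t,0)\,a'$, and nothing on the left controls $a'$. Put $\rho=e^{-s\alpha_0}\beta$. Since $\Phi_y=e^{s\alpha}(\psi_y+s\alpha_y\psi)$, we have $\psi_y(t,0)=\rho+2s\theta a$, and integration by parts in time gives
\[
-2\int\psi_y\psi_t|_0=2\int\rho'a+2s\int\theta'a^2,\qquad\rho'=e^{-s\alpha_0}\beta'-s\gamma(0)\theta'\rho .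
\]
So the derivative has been moved onto $\beta$, at the cost of a term with $\rho$, and
\begin{align*}
\Big|2\int\psi_y\psi_t|_0\Big|&\le\int e^{-2s\alpha_0}\beta'^2+\int a^2+Cs\int\theta^2|\rho||a|+Cs\int\theta^2a^2\\
&\le\int e^{-2s\alpha_0}\beta'^2+C\int\theta\rho^2+Cs^2\int\theta^3a^2 .
\end{align*}
Here $\rho^2\le2\psi_y(t,0)^2+8s^2\theta^2a^2$, so $\int\theta\rho^2\le2\int\theta\psi_y(t,0)^2+8s^2\int\theta^3a^2$.

\emph{Conclusion.} Every error term except $\int e^{-2s\alpha_0}\beta'^2$ is at most $Cs^{-1}\mathcal P$ and is absorbed for $s\ge s_0$. Hence $\mathcal P\le C\big(\iint e^{-2s\alpha}G^2+\int e^{-2s\alpha_0}\beta'^2\big)$. Finally $s\theta e^{-2s\alpha}\Phi_y^2\le2s\theta\psi_y^2+Cs^3\theta^3\psi^2$ and $s\theta\rho^2\le2s\theta\psi_y(t,0)^2+8s^3\theta^3a^2$, so $\mathcal N_s(\Phi)\le C\mathcal P$.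
\end{proof}

\section{Observability and null controllability}\label{sec:obs}

\begin{proposition}\label{prop:obs}
For all solutions of \eqref{eq:adj},
$\displaystyle\ \|\phi(0)\|^2+\kappa(0)^2\le C\int_0^T\!\!\int_\omega\phi^2\,dy\,dt.$
\end{proposition}

\begin{proof}
\emph{Localization.} Let $\omega'=(L_0+\frac14,L_0+\frac34)$, let $\chi$ be a smooth cutoff with $\chi=1$ for $y\le L_0+\frac14$ and $\chi=0$ for $y\ge L_0+\frac34$, and $\Phi=\chi\phi$. Then $\Phi_y(t,0)=\beta\in H^1(0,T)$ and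
\[
\Phi_t+\Phi_{yy}=B\Phi_y+B_y\Phi-A\Phi-\chi'B\phi+2\chi'\phi_y+\chi''\phi .
\]
Apply Lemma~\ref{lem:carleman}. On its right-hand side, the terms $B\Phi_y$ and $A\Phi$ contribute at most $Cs^{-1}\mathcal N_s(\Phi)$. The coefficient $B_y$ is only in $L^\infty(0,T;L^2)$. With $\psi=e^{-s\alpha}\Phi$, $\psi(t,L)=0$, we have $\|\psi\|_{L^\infty}^2\le2\|\psi\|\|\psi_y\|$ and $\psi_y=e^{-s\alpha}\Phi_y-s\alpha_y\psi$, so
\[
\iint e^{-2s\alpha}B_y^2\Phi^2\le M^2\int_0^T\|\psi\|_{L^\infty}^2dt\le C\iint(\psi^2+\psi_y^2)\le Cs^{-1}\mathcal N_s(\Phi).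
\]
The datum $\beta$ enters only through $\beta'$. By \eqref{eq:betaprime}, since $\phi=\Phi$ on $(0,L_0)$ and $\alpha\le\alpha_0$,
\[
\int_0^T e^{-2s\alpha_0}|\beta'|^2dt\le C\int_0^T e^{-2s\alpha_0}\Phi(t,0)^2dt+C\iint e^{-2s\alpha}\Phi^2\le Cs^{-3}\mathcal N_s(\Phi).
\]
Fixing $s$ large, depending only on the allowed quantities, we absorb all these terms, and only those with derivatives of $\chi$ remain:
\begin{equation}\label{eq:loc}
\iint e^{-2s\alpha}\theta^3\Phi^2+\int_0^Te^{-2s\alpha_0}\theta\beta^2dt\le C\int_0^T\!\!\int_{\omega'}e^{-2s\alpha}(\phi^2+\phi_y^2).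
\end{equation}

\emph{Removing $\phi_y$.} Let $\zeta\in C_c^\infty(\omega)$, $\zeta=1$ on $\omega'$, $\mu=e^{-2s\alpha}\zeta^2$. Then $|\mu_t|\le C$, $\mu_y^2\le C\mu$, and $\mu=0$ at $t=0,T$. Multiply the equation for $\phi$ in \eqref{eq:adj} by $\mu\phi$. As $A=0$ on $\omega$,
\[
\iint\mu\phi_y^2=-\tfrac12\iint\mu_t\phi^2-\iint\mu_y\phi\phi_y+\iint B\phi(\mu\phi_y+\mu_y\phi)\le\tfrac12\iint\mu\phi_y^2+C\int_0^T\!\!\int_\omega\phi^2 .
\]
So the right-hand side of \eqref{eq:loc} is at most $C\int_0^T\int_\omega\phi^2$.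

\emph{Conclusion.} On $(T/4,3T/4)$ the weights in \eqref{eq:loc} are bounded below, so $\int_{T/4}^{3T/4}(\|\phi\|^2_{L^2(0,L_0)}+\beta^2)dt\le C\int_0^T\int_\omega\phi^2$, and trivially $(0,L_0)$ may be replaced by $(0,L)$. Since $\kappa=\int A\phi-\beta$, we get $\int_{T/4}^{3T/4}(\|\phi\|^2+\kappa^2)dt\le C\int_0^T\int_\omega\phi^2$. Now use \eqref{eq:energy} with $\tau=0$, averaged over $t\in(T/4,3T/4)$.
\end{proof}

\begin{proposition}\label{prop:null}
There is $C_1$, depending only on $T,L,M,K,\bar V$, such that for all $(q_0,h_0)\in H^1_R\times\mathbb R$ there is $g\in L^2((0,T)\times\omega)$ with $\|g\|_{L^2}\le C_1(\|q_0\|_{H^1}+|h_0|)$ such that the solution of \eqref{eq:lin} with $F=g\mathbf 1_\omega$ satisfies $q(T)=0$, $h(T)=0$.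
\end{proposition}

\begin{proof}
Let $\phi$ run over the solutions of \eqref{eq:adj} with $(\phi_T,\kappa_T)\in H^1_R\times\mathbb R$. On the subspace of restrictions $\phi|_{(0,T)\times\omega}$ of $L^2((0,T)\times\omega)$ the linear functional $\phi|_\omega\mapsto-\int q_0\phi(0)-h_0\kappa(0)$ is well defined and bounded, by Proposition~\ref{prop:obs}. Extend it with the same norm (Hahn--Banach) and represent it by $g$ (Riesz). By \eqref{eq:dual}, $\int q(T)\phi_T+h(T)\kappa_T=0$ for all $(\phi_T,\kappa_T)$ in $H^1_R\times\mathbb R$, which is dense in $L^2(0,L)\times\mathbb R$.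
\end{proof}

\section{The nonlinear problem: existence and cost in Theorem~\ref{thm:A}}\label{sec:fixed}

We pass from \eqref{eq:lin} to \eqref{eq:diff} by a fixed point. Since the controls in Proposition~\ref{prop:null} are not unique, it is convenient to keep \emph{all} of them and use the Kakutani--Fan--Glicksberg theorem: a set-valued map from a nonempty compact convex subset of a locally convex Hausdorff space to itself, with nonempty convex values and closed graph, has a fixed point.

\subsection{The fixed point}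
Let $\delta$ be as in \eqref{eq:delta}. For $\hat q\in\mathcal K$ put $\hat h=h_0+\int_0^t\hat q(s,0)\,ds$, $B=(\bar V+\hat q)-(\bar V+\hat q)(t,0)$ and $m=m_{\hat h}$. These satisfy the assumptions of the linear theory with the same $M,K$. Let $\Lambda(\hat q)$ be the set of all $q$ such that, for some $g$ with $\|g\|_{L^2}\le C_1\delta$, the solution $(q,h)$ of \eqref{eq:lin} with $F=g\mathbf 1_\omega$ satisfies $q(T)=0$, $h(T)=0$. It is nonempty by Proposition~\ref{prop:null}, and convex, since \eqref{eq:lin} is affine in $(q,h,g)$ for fixed $\hat q$. By Lemma~\ref{lem:lin} every $q\in\Lambda(\hat q)$ satisfies $\|q\|_Y+\|h\|_{C^1}\le C_2\delta$. So if $C_2\delta\le1$, $\Lambda$ maps $\mathcal K$ to subsets of $\mathcal K$. The set $\mathcal K$ is convex, and it is compact in $E$, because the embedding $Y\subset E$ is compact and the ball is weakly compact in $Y$.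

\emph{Closed graph.} Let $\hat q_n\to\hat q$ and $q_n\to q$ in $E$, with $\hat q_n\in\mathcal K$ and $q_n\in\Lambda(\hat q_n)$ with controls $g_n$. Along a subsequence $g_n\rightharpoonup g$ in $L^2$ and $q_n\rightharpoonup q$ in $Y$. The functions $h_n=h_0+\int_0^t q_n(s,0)\,ds$ and $\hat h_n$ converge uniformly to $h$ and $\hat h$, $B_n\to B$ uniformly, and $m_{\hat h_n}\to m_{\hat h}$ in $L^2(Q)$ by Lemma~\ref{lem:mconv}. Therefore $B_nq_{n,y}\rightharpoonup Bq_y$ and $m_{\hat h_n}h_n\to m_{\hat h}h$ in $L^2(Q)$. The boundary, initial and final conditions and $\|g\|_{L^2}\le C_1\delta$ pass to the limit. Hence $q\in\Lambda(\hat q)$.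

So there is $q\in\Lambda(q)$. Then $\hat h=h$ and $B=V-V(t,0)$ with $V=\bar V+q$, so that \eqref{eq:diff} holds with $q(T)=0$, $h(T)=0$, and
\begin{equation}\label{eq:small}
\|q\|_Y+\|h\|_{C^1}\le C_2\delta\le C_2C_0\,d .
\end{equation}

\subsection{Existence}
For $d$ small, $|h|\le\min(\frac14,\frac12\min\bar\ell)$, so $\ell=\bar\ell+h$ satisfies $0<\frac12\min\bar\ell\le\ell\le L_0-\frac34$. By \eqref{eq:Vres}, $V=\bar V+q$ satisfies the equation in \eqref{eq:V} on $\{y<\ell(t)\}$. Moreover $V_y(t,0)=0$, $\ell'=\bar V(t,0)+q(t,0)=V(t,0)$, $\ell(0)=\ell_0$, and $V(0,y)=v_0(\ell_0-y)$ on $(0,\ell_0)$. By Lemma~\ref{lem:back}, $v(t,z)=V(t,\ell(t)-z)$ solves \eqref{eq:fb} with some $u\in H^{3/4}(0,T)$. Since $h(T)=0$ and $q(T)=0$, $\ell(T)=\bar\ell(T)$ and $v(T,\cdot)=\bar v(T,\cdot)$.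

\subsection{Cost}
With $W(t,x)=v(t,\ell(t)x)$ and $\bar W(t,x)=\bar v(t,\bar\ell(t)x)$,
\[
W-\bar W=q(t,\ell(1-x))+\big[\bar V(t,\ell(1-x))-\bar V(t,\bar\ell(1-x))\big].
\]
The first term has $X_{(0,T)}$-norm at most $C\|q\|_Y$. The bracket has $t$-derivative
\[
\bar V_t(t,\ell(1-x))-\bar V_t(t,\bar\ell(1-x))+(1-x)\big[\ell'\bar V_y(t,\ell(1-x))-\bar\ell'\bar V_y(t,\bar\ell(1-x))\big]
\]
and $j$-th $x$-derivative $(-1)^j[\ell^j\partial_y^j\bar V(t,\ell(1-x))-\bar\ell^j\partial_y^j\bar V(t,\bar\ell(1-x))]$, $j=0,1,2$. Since $\bar V\in C^3$, all of these are bounded by $C\|h\|_{C^1}$. With \eqref{eq:small},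
\begin{equation}\label{eq:Wcost}
\|W-\bar W\|_{X_{(0,T)}}\le C\,d,
\end{equation}
and Lemma~\ref{lem:trace}(i) gives $\|u-\bar u\|_{H^{3/4}(0,T)}\le Cd$.

\section{Uniqueness}\label{sec:uniq}

\begin{proposition}\label{prop:uniq}
Two solutions of \eqref{eq:fb} on $[0,T]$ with the same $(u,v_0,\ell_0)$ coincide.
\end{proposition}

\begin{proof}
Norms are over $(0,1)$. Let $(W_i,\ell_i)$, $i=1,2$, be the solutions in the form \eqref{eq:W}, and $D=W_1-W_2$, $e=\ell_1-\ell_2$. Then $D(0,\cdot)=0$, $e(0)=0$, $D(t,0)=D_x(t,1)=0$, $e'=D(t,1)$, and $|D(t,1)|\le\|D\|_\infty\le\|D_x\|$. Subtracting,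
\begin{align*}
D_t-\ell_1^{-2}D_{xx}={}&(\ell_1^{-2}-\ell_2^{-2})W_{2,xx}+x\Big[\tfrac{\ell_1'}{\ell_1}D_x+\Big(\tfrac{\ell_1'}{\ell_1}-\tfrac{\ell_2'}{\ell_2}\Big)W_{2,x}\Big]\\
&-\big[\ell_1^{-1}(DW_{1,x}+W_2D_x)+(\ell_1^{-1}-\ell_2^{-1})W_2W_{2,x}\big].
\end{align*}
Here $|\ell_1'/\ell_1-\ell_2'/\ell_2|\le C(\|D_x\|+|e|)$, $\|DW_{1,x}\|\le\|D_x\|\|W_{1,x}\|$, and $W_1,W_2$ are bounded in $C([0,T];H^1)$. Multiply by $D$, integrate, and add $ee'=eD(t,1)$. With $c=\min\ell_1^{-2}>0$,
\begin{align*}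
\tfrac12\tfrac{d}{dt}(\|D\|^2+e^2)+c\|D_x\|^2&\le C|e|\,\|W_{2,xx}\|\|D\|+C(\|D_x\|+|e|)(\|D\|+|e|)\\
&\le\tfrac c2\|D_x\|^2+C(1+\|W_{2,xx}\|^2)(\|D\|^2+e^2).
\end{align*}
Since $\|W_{2,xx}\|^2\in L^1(0,T)$, Gronwall's lemma gives $D=0$, $e=0$.
\end{proof}

Together with Section~\ref{sec:fixed}, this completes the proof of Theorem~\ref{thm:A}.

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

The strategy is to stay close to the trajectory on $[0,t_1]$ with a control close to $\bar u$, to apply Theorem~\ref{thm:A} on $[t_1,t_2]$, and to follow the trajectory afterwards. The first step needs well-posedness near a trajectory of the natural class. There is no smoothness to spare, so we use \eqref{eq:W} and the inverse function theorem. As before, $\bar W(t,x)=\bar v(t,\bar\ell(t)x)$.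

\subsection{The interval $[0,t_1]$, if $t_1>0$}
Let $Z=\{W\in X_{(0,t_1)}:W_x(t,1)=0\}$. For $(W,\lambda)\in Z\times\mathbb R$ put $\ell=\lambda+\int_0^tW(s,1)\,ds$; the map $(W,\lambda)\mapsto\ell\in C^1([0,t_1])$ is bounded and linear. On the open set where $\min\ell>0$ define
\[
\mathcal F(W,\lambda)=\Big(W_t-\ell^{-2}W_{xx}-\tfrac{\ell'}{\ell}xW_x+\ell^{-1}WW_x,\ W(0,\cdot),\ W(\cdot,0),\ \lambda\Big)
\]
with values in
\[
L^2((0,t_1)\times(0,1))\times\{(w_0,u)\in H^1(0,1)\times H^{3/4}(0,t_1):w_0(0)=u(0)\}\times\mathbb R .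
\]
Since $Z\subset C([0,t_1];H^1)$ and by Lemma~\ref{lem:trace}(i), $\mathcal F$ is well defined. It is $C^1$, being composed of bounded multilinear maps and of $\ell\mapsto\ell^{-1}$, which is smooth on $\{\min\ell>0\}\subset C([0,t_1])$.

\begin{lemma}
The differential of $\mathcal F$ at $(\bar W,\bar\ell(0))$ is an isomorphism.
\end{lemma}

\begin{proof}
In the direction $(w,\lambda)$ its first component is $w_t-\bar\ell^{-2}w_{xx}+\mathcal R(w,\Lambda)$, where $\Lambda(t)=\lambda+\int_0^tw(s,1)\,ds$ and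
\[
\mathcal R(w,\Lambda)=2\bar\ell^{-3}\Lambda\bar W_{xx}-\tfrac{w(t,1)}{\bar\ell}x\bar W_x+\tfrac{\bar\ell'\Lambda}{\bar\ell^2}x\bar W_x-\tfrac{\bar\ell'}{\bar\ell}xw_x+\bar\ell^{-1}(w\bar W)_x-\bar\ell^{-2}\Lambda\bar W\bar W_x .
\]
Let $(f,w_0,u,\lambda)$ be in the target space and let $p$ be the lifting of $u$ from Lemma~\ref{lem:trace}(ii). As $p=0$ near $x=1$, $p\in Z$ and $p$ does not contribute to $\Lambda$. Write $w=p+\tilde w$, $\Lambda=\lambda+\tilde\Lambda$, $\tilde\Lambda=\int_0^t\tilde w(s,1)\,ds$. We have to solve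
\begin{equation}\label{eq:tw}
\tilde w_t-\bar\ell^{-2}\tilde w_{xx}+\mathcal R(\tilde w,\tilde\Lambda)=f_1,\quad\tilde w(t,0)=0,\ \tilde w_x(t,1)=0,\ \tilde w(0,\cdot)=w_0-p(0,\cdot),\ \tilde\Lambda(0)=0,
\end{equation}
with $f_1=f-p_t+\bar\ell^{-2}p_{xx}-\mathcal R(p,\lambda)\in L^2$. The initial value vanishes at $x=0$, because $w_0(0)=u(0)=p(0,0)$. Now argue as in Lemma~\ref{lem:lin}, using Lemma~\ref{lem:heat} with $\sigma=\bar\ell^{-2}$, $y_D=0$. As $\bar W\in C([0,t_1];H^1)$ and $\bar\ell\in C^1$,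
\[
\|\mathcal R(\tilde w,\tilde\Lambda)\|_{L^2(a,b;L^2)}\le C\Big(\|\bar W_{xx}\|_{L^2(a,b;L^2)}\|\tilde\Lambda\|_{L^\infty(a,b)}+\sqrt{b-a}\,\big(\|\tilde w\|_{C([a,b];H^1)}+\|\tilde\Lambda\|_{L^\infty(a,b)}\big)\Big).
\]
Two functions with the same $\tilde\Lambda(a)$ have $\|\tilde\Lambda_1-\tilde\Lambda_2\|_{L^\infty(a,b)}\le C(b-a)\|\tilde w_1-\tilde w_2\|_{C([a,b];H^1)}$, which compensates the factor $\bar W_{xx}$, only square integrable. Hence \eqref{eq:tw} is solved uniquely by contraction on successive intervals of a fixed length. The differential is bijective and bounded, so it is an isomorphism by the open mapping theorem.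
\end{proof}

By the inverse function theorem, for $d$ small there is $(W,\lambda)$ near $(\bar W,\bar\ell(0))$ with
\[
\mathcal F(W,\lambda)=\big(0,\ v_0(\ell_0\,\cdot),\ \bar u+v_0(0)-\bar v(0,0),\ \ell_0\big).
\]
Indeed, the right-hand side is compatible at $t=0$, since $\bar u(0)=\bar v(0,0)$, and its distance from $\mathcal F(\bar W,\bar\ell(0))=(0,\bar W(0,\cdot),\bar u,\bar\ell(0))$ is at most $Cd$. So $W$ solves \eqref{eq:W} on $[0,t_1]$ from the state $(v_0,\ell_0)$, and
\begin{equation}\label{eq:step1}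
\|W-\bar W\|_{X_{(0,t_1)}}+\|\ell-\bar\ell\|_{C^1([0,t_1])}\le Cd .
\end{equation}
In particular, the distance of the state at $t_1$ from $(\bar v(t_1,\cdot),\bar\ell(t_1))$ is at most $Cd$.

\subsection{The intervals $[t_1,t_2]$ and $[t_2,T]$}
On $[t_1,t_2]$ apply Theorem~\ref{thm:A}, translated in time, starting from this state (from $(v_0,\ell_0)$ if $t_1=0$). On $[t_2,T]$ let $u=\bar u$, $(v,\ell)=(\bar v,\bar\ell)$. The function $W$ is continuous in time with values in $H^1(0,1)$ and on each piece in $L^2H^2\cap H^1L^2$, hence $W\in X_{(0,T)}$. Also $\ell\in C^1([0,T])$, because $\ell'=W(t,1)$ is continuous. By \eqref{eq:step1}, and \eqref{eq:Wcost} on $(t_1,t_2)$, $\|W-\bar W\|_{X_{(0,T)}}\le Cd$. So Lemma~\ref{lem:trace}(i) gives $u\in H^{3/4}(0,T)$, with no separate matching of the three pieces, and $\|u-\bar u\|_{H^{3/4}(0,T)}\le Cd$. Uniqueness is Proposition~\ref{prop:uniq}, which uses only the natural class.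

\subsection{Optimality of the linear rate}
For $\ell_0=\bar\ell(0)$ and $v_0=\bar v(0,\cdot)+\epsilon$ we have $d=\epsilon$. Any solution has $W\in X_{(0,T)}\subset C([0,T];H^1(0,1))$, so $u(0)=v_0(0)=\bar u(0)+\epsilon$. Since $H^{3/4}(0,T)\subset C([0,T])$ continuously, $\|u-\bar u\|_{H^{3/4}(0,T)}\ge c\,\epsilon=c\,d$. This proves Theorem~\ref{thm:B}. \hfill$\square$

\begin{thebibliography}{1}
\bibitem{CMI} \emph{Control In Moving Interfaces And Deep Learning}, \url{https://cmc.deusto.eus/wp-content/uploads/PhDThesis-bGeshkovski-may2021.pdf}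
\end{thebibliography}

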